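\title{Solvable groups whose character degree graph has bounded Fitting height}

\begin{abstract}
The character degree graph of a finite group $G$ has as vertices the primes dividing the degree of some irreducible character of $G$; two primes are joined if their product divides such a degree. We prove that if $G$ is solvable of Fitting height at least $5$, then this graph has at least two vertices that are adjacent to all other vertices. By a theorem of Lewis it follows that a solvable group whose graph has bounded Fitting height has Fitting height at most $4$. This bound is attained.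
\end{abstract}

\section{Introduction}

All groups in this paper are finite. For a group $G$ let $\mathrm{Irr}(G)$ be the set of its irreducible complex characters. The \emph{character degree graph} $\Gamma(G)$ has as vertices the primes that divide $\chi(1)$ for some $\chi\in\mathrm{Irr}(G)$, and two distinct vertices $p,q$ are joined by an edge if $pq$ divides $\chi(1)$ for some $\chi\in\mathrm{Irr}(G)$. We write $\rho(G)$ for the vertex set. A vertex is \emph{complete} if it is adjacent to all other vertices; in a graph with $n$ vertices these are the vertices of degree $n-1$.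

For a solvable group $G$ the \emph{Fitting series} is defined by $F_0(G)=1$ and $F_{i+1}(G)/F_i(G)=F(G/F_i(G))$, where $F(\cdot)$ is the Fitting subgroup, the largest nilpotent normal subgroup. The \emph{Fitting height} $h(G)$ is the smallest $i$ with $F_i(G)=G$. It counts the nilpotent layers of $G$.

Edges are easy to produce. The degrees of a direct product are the products of the degrees of the factors, so every vertex coming from one factor is adjacent to every other vertex coming from the other factor. In particular, if $h(G)\le 1$, then $G$ is the direct product of its Sylow subgroups and every vertex of $\Gamma(G)$ is complete. The information in $\Gamma(G)$ lies in the edges that are missing, and one expects missing edges to limit the number of layers of $G$.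

The graph does not always bound the Fitting height. Fix primes $p\ne q$, let $G_1$ be of order $q$, and let $G_{n+1}=W_n\rtimes G_n$, where $W_n$ is the regular module of $G_n$ over $\mathbb F_p$ for $n$ odd and over $\mathbb F_q$ for $n$ even. Since $W_n$ is self-centralizing in $G_{n+1}$, and inductively $G_n$ has no nontrivial normal subgroup whose order is a power of the characteristic of $W_n$, we get $F(G_{n+1})=W_n$ and $h(G_n)=n$. There are only finitely many graphs with vertices in $\{p,q\}$, so one of them occurs for groups of arbitrarily large Fitting height.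

Following M.~Lewis, we say that a graph $\Gamma$ has \emph{bounded Fitting height} if there is a bound, depending on $\Gamma$, for the Fitting heights of all solvable groups $G$ with $\Gamma(G)=\Gamma$. A solvable group $G$ has \emph{bounded Fitting height graph} if $\Gamma(G)$ has bounded Fitting height. Lewis characterized these graphs.

\begin{theorem}[Lewis]\label{thm:lewis}
A graph $\Gamma$ with $n$ vertices has bounded Fitting height if and only if it has at most one vertex of degree $n-1$. In that case the solvable groups $G$ with $\Gamma(G)=\Gamma$ satisfy $h(G)\le 4(n-1)+2$.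
\end{theorem}

Two further results are known. By a theorem of P\'alfy, if $G$ is solvable and $\Gamma(G)$ is disconnected, then $\Gamma(G)$ has exactly two connected components and $h(G)\le4$. And there is a bound that does not depend on the graph: if $G$ is solvable with bounded Fitting height graph, then $h(G)\le49$, and $h(G)\le7$ if $|G|$ is odd. A disconnected graph has no complete vertex, so P\'alfy's theorem treats a special case of bounded Fitting height; the group $\mathbb F_3^2\rtimes GL(2,3)$ has a disconnected graph and Fitting height $4$ (Example~\ref{ex:G0}). Thus $4$ is the smallest conceivable uniform bound. The question whether $4$ is the right bound is posed in \cite{FH}: does every solvable group with bounded Fitting height graph have Fitting height at most $4$? The answer is yes.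

\begin{theorem}\label{thm:main}
Let $G$ be a solvable group. If $h(G)\ge5$, then $\Gamma(G)$ has at least two complete vertices.
\end{theorem}

\begin{theorem}\label{thm:four}
If $G$ is a solvable group with bounded Fitting height graph, then $h(G)\le4$, and this bound is attained.
\end{theorem}

\begin{corollary}\label{cor:sup}
Let $\Gamma$ be a graph that occurs as $\Gamma(G)$ for some solvable group $G$. Then $\sup\{h(G): G\text{ solvable},\ \Gamma(G)=\Gamma\}$ is $\infty$ or at most $4$, and it is at most $4$ exactly when $\Gamma$ has at most one complete vertex.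
\end{corollary}

The proof of Theorem~\ref{thm:main} turns a missing edge into a condition on a linear group. Section~\ref{sec:edge} shows that a missing edge between $s$ and $t$ produces, under mild assumptions, a faithful irreducible module in which every nonzero vector is fixed by exactly one Sylow $t$-subgroup. Section~\ref{sec:linear} classifies such modules; the acting group has Fitting height at most $3$. Section~\ref{sec:chain} applies this along a chain of chief factors $V_1,\dots,V_h$ that witnesses the Fitting height $h$, and shows that the primes $p_3,\dots,p_{h-2}$ of the middle factors are complete vertices. Consecutive primes differ, so this settles $h\ge6$. For $h=5$ only $p_3$ is obtained, and Section~\ref{sec:five} rules out that it is the only complete vertex by studying the stabilizers of vectors in a normal $p_3$-subgroup. Theorem~\ref{thm:four} and Corollary~\ref{cor:sup} are deduced in Section~\ref{sec:final}.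

\section{Conventions and standard facts}\label{sec:facts}

From now on all groups are solvable. Modules are finite, groups act on them from the right, and $H_v$ is the stabilizer of $v$ in $H$. As usual $O_p(H)$ and $O_{p'}(H)$ are the largest normal $p$-subgroup and the largest normal $p'$-subgroup, and $\Omega_1(P)$ is generated by the elements of order $p$ of the $p$-group $P$. The subgroup generated by the Sylow $p$-subgroups of $H$ is denoted $O^{p'}(H)$; a normal subgroup of $H$ that contains one Sylow $p$-subgroup contains $O^{p'}(H)$. A \emph{nonedge} of $\Gamma(G)$ is a pair $\{s,t\}$ of distinct vertices that are not adjacent.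

If $W$ is a chief factor of $G$, then $W$ is elementary abelian, and $\mathrm{Irr}(W)$ is the dual module: it is an irreducible $G$-module over the same prime field, and $C_G(\mathrm{Irr}(W))=C_G(W)$.

If $V$ is identified with the field $GF(r^m)$, then $\Gamma L(1,V)$ is the group of maps $x\mapsto cx^\sigma$ with $c\ne0$ and $\sigma$ a field automorphism. For $H\le\Gamma L(1,V)$ the multiplications in $H$ form a cyclic normal subgroup with cyclic quotient, so $h(H)\le2$. Changing the identification by $x\mapsto x/v_0$ turns $x\mapsto cx^\sigma$ into $y\mapsto (cv_0^\sigma/v_0)y^\sigma$; so it preserves $\Gamma L(1,V)$ and each multiplication, and it turns the stabilizer of $v_0$ into a group of field automorphisms.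

We use the following textbook facts.

\begin{itemize}
\item[(F1)] \emph{Clifford theory for modules.} If $V$ is an irreducible $H$-module and $A\trianglelefteq H$, then $V_A$ is completely reducible and $H$ permutes its homogeneous components transitively. If $A$ acts nontrivially, it fixes no nonzero vector. If $V$ is faithful of characteristic $r$, then $O_r(H)=1$.
\item[(F2)] \emph{Clifford theory for characters.} Let $A\trianglelefteq G$ and $\theta\in\mathrm{Irr}(A)$ with stabilizer $I$. Induction is a bijection from the irreducible characters of $I$ over $\theta$ to those of $G$ over $\theta$. If $\theta$ extends to $\hat\theta\in\mathrm{Irr}(I)$, the irreducible characters of $I$ over $\theta$ are the $\hat\theta\beta$ with $\beta\in\mathrm{Irr}(I/A)$ (Gallagher). If $A$ is a Hall subgroup of $I$, then $\theta$ extends to $I$ \cite[8.16]{Isaacs}.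
\item[(F3)] \emph{It\^o's theorem.} A prime $p$ divides no irreducible character degree of the solvable group $G$ if and only if $G$ has a normal abelian Sylow $p$-subgroup.
\item[(F4)] \emph{Coprime action.} Let $A$ act on $B$ with $(|A|,|B|)=1$. Then $B=[B,A]C_B(A)$ and $[B,A,A]=[B,A]$, and $A$ acts trivially on $B$ if it acts trivially on all factors of an $A$-invariant normal series. If $B$ is abelian, $B=[B,A]\times C_B(A)$. If $B$ is an abelian $p$-group and $A$ centralizes $\Omega_1(B)$, then $A$ centralizes $B$. In $B\rtimes A$ the conjugates of $A$ generate the normal subgroup $[B,A]A$.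
\item[(F5)] \emph{The Fitting subgroup.} $C_H(F(H))\le F(H)$, and $F(H)$ centralizes every chief factor of $H$. By Gasch\"utz's theorem, $F(H)/\Phi(H)$ is a completely reducible faithful $H/F(H)$-module, complemented in $H/\Phi(H)$, where $\Phi(H)$ is the Frattini subgroup. The Fitting height of a subdirect product is the maximum of the Fitting heights of the factors.
\item[(F6)] \emph{Abelian linear groups.} If an abelian group $A$ acts faithfully and homogeneously on $V$ over $\mathbb F_r$, then the span $\mathbb F_r[A]$ of $A$ in $\mathrm{End}(V)$ is a field and $A$ is cyclic: the span embeds in $\mathrm{End}_A(U)$ for an irreducible constituent $U$, and this is a finite division ring, hence a field. A faithful irreducible $\mathbb F_r$-module of a cyclic group of order $d$ has dimension equal to the order of $r$ modulo $d$.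
\item[(F7)] \emph{Groups of class two.} If $P'\le Z(P)$, the commutator is bimultiplicative and $(xy)^k=x^ky^k[y,x]^{k(k-1)/2}$. If moreover $P'=\langle\tau\rangle$ has prime order $p$ and $P'\le Z\le Z(P)$ with $P/Z$ an elementary abelian $p$-group, then $[x,y]=\tau^{f(xZ,yZ)}$ defines an alternating form $f$ on $P/Z$, the \emph{commutator form}; it is nondegenerate if $Z=Z(P)$. The preimage of a subspace is abelian if and only if the subspace is totally isotropic.
\item[(F8)] \emph{Forms.} Let $f$ be a nondegenerate alternating form on a space $S$. Then $\dim S=2n$ is even, and every maximal totally isotropic subspace $T$ has dimension $n$ and equals $T^\perp$. A quadratic form over $\mathbb F_2$ with polar form $f$ is a map $\mathsf q:S\to\mathbb F_2$ with $\mathsf q(u+w)=\mathsf q(u)+\mathsf q(w)+f(u,w)$. A subspace is \emph{singular} if $\mathsf q$, and hence $f$, vanishes on it, and \emph{anisotropic} if $\mathsf q$ vanishes on no nonzero vector of it. On a totally isotropic subspace $\mathsf q$ is linear. By Witt's theorem all maximal singular subspaces have the same dimension $n'$, and $n'\in\{n,n-1\}$.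 Moreover $S$ is an orthogonal sum of $n'$ planes $\langle e_i,f_i\rangle$ with $\mathsf q(e_i)=\mathsf q(f_i)=0$, $f(e_i,f_i)=1$, and an anisotropic space.
\item[(F9)] \emph{P.~Hall's theorem} \cite[III.13.10]{Huppert}. If $p$ is odd and all characteristic abelian subgroups of the $p$-group $P$ are cyclic, then $P=EC$ with $[E,C]=1$, $C$ cyclic, and $E$ trivial or extraspecial of exponent $p$.
\item[(F10)] \emph{Zsigmondy's theorem.} If $a$ is a prime, $m\ge3$ and $(a,m)\ne(2,6)$, there is a prime dividing $a^m-1$ but no $a^j-1$ with $1\le j<m$.
\end{itemize}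

The next lemma is our source of vectors with large stabilizers.

\begin{lemma}\label{lem:dagger}
Let $Y$ be an elementary abelian $p$-group acting linearly on a finite space $V\neq0$, and let $\tau\in Y$ have order $p$ and fix no nonzero vector. Then there is $0\ne v\in V$ with $Y=\langle\tau\rangle\times Y_v$.
\end{lemma}

\begin{proof}
Take $v\ne0$ in an irreducible $Y$-submodule $U$. As $Y$ is abelian, the fixed space of $Y_v$ in $U$ is a nonzero submodule, so $Y_v=C_Y(U)$. By (F6), $Y/Y_v$ is cyclic, hence of order at most $p$, and $\tau\notin Y_v$.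
\end{proof}

\section{What a missing edge forces}\label{sec:edge}

Character degrees are easiest to compute over an abelian normal section that has a complement.

\begin{lemma}\label{lem:degrees}
Let $B\le A$ be normal subgroups of $G$ such that $W=A/B$ is abelian and complemented in $G/B$. Put $L=G/A$ and let $\lambda\in\mathrm{Irr}(W)$.
\begin{itemize}
\item[(a)] The irreducible characters of $G/B$ over $\lambda$ have degrees $|L:L_\lambda|\,\beta(1)$, $\beta\in\mathrm{Irr}(L_\lambda)$.
\item[(b)] If $\{s,t\}$ is a nonedge of $\Gamma(G)$ and $s$ divides $|L:L_\lambda|$, then $L_\lambda$ has a normal Sylow $t$-subgroup, which is a Sylow $t$-subgroup of $L$. The same holds for $L_\lambda/K$ in $L/K$ whenever $K\trianglelefteq L$ and $K\le L_\lambda$.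
\end{itemize}
\end{lemma}

\begin{proof}
Write $G/B=W\rtimes L$. The stabilizer of $\lambda$ is $WL_\lambda$, and $wl\mapsto\lambda(w)$ is a homomorphism on $WL_\lambda$ because $L_\lambda$ fixes $\lambda$. So $\lambda$ extends, and (F2) gives (a). In (b) all these degrees are divisible by $s$, so none is divisible by $t$. Thus $t\nmid|L:L_\lambda|$, and $t\nmid\beta(1)$ for all $\beta\in\mathrm{Irr}(L_\lambda)$, so $L_\lambda$ has a normal Sylow $t$-subgroup by (F3). Images of normal Sylow subgroups are normal Sylow subgroups.
\end{proof}

If the conclusion of (b) holds for all $\lambda\neq1$, we arrive at the following condition.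

\begin{definition}
Let $q$ be a prime. A pair $(H,V)$ \emph{satisfies $\mathcal N_q$} if $H$ is solvable, $V$ is a faithful irreducible $H$-module over a prime field $\mathbb F_r$, $q$ divides $|H|$, and for every $0\ne v\in V$ the stabilizer $H_v$ has a normal Sylow $q$-subgroup $Q(v)$ which is a Sylow $q$-subgroup of $H$.
\end{definition}

In this situation $Q(v)$ contains every $q$-subgroup that fixes $v$, so each nonzero vector is fixed by exactly one Sylow $q$-subgroup of $H$. Since $Q(v)^x=Q(vx)$, every Sylow $q$-subgroup has the form $Q(v)$. Finally $O_q(H)$ lies in every $Q(v)$, so $O_q(H)=1$. The prime $q$ may equal $r$.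

\begin{example}\label{ex:eight}
Let $V=GF(8)$ and $H=\Gamma L(1,8)$, nonabelian of order $21$ with degrees $1$ and $3$. The multiplications act regularly on the seven nonzero vectors of $V$, and also on the seven nontrivial characters of $V$, so all stabilizers have order $3$ and both $(H,V)$ and $(H,\mathrm{Irr}(V))$ satisfy $\mathcal N_3$. By Lemma~\ref{lem:degrees}(a), $V\rtimes H$ has degrees $1,3,7$. Its graph consists of the isolated vertices $3$ and $7$, and its Fitting height is $3$.
\end{example}

\begin{example}\label{ex:G0}
Let $V=\mathbb F_3^2$ and $G_0=V\rtimes GL(2,3)$, where $|GL(2,3)|=48$. The factors of the Fitting series of $G_0$ are $3^2,Q_8,C_3,C_2$, so $h(G_0)=4$. The group $GL(2,3)$ permutes the eight nontrivial characters of $V$ transitively, with stabilizer isomorphic to $S_3$, so $(GL(2,3),\mathrm{Irr}(V))$ satisfies $\mathcal N_3$; so does $SL(2,3)$, with stabilizers of order $3$. By Lemma~\ref{lem:degrees}(a) the characters of $G_0$ that are nontrivial on $V$ have degrees $8,8,16$. The degrees of $GL(2,3)$ are $1,2,3,4$. What matters is that $2$ and $3$ occur, as they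 do in the quotient $GL(2,3)/\langle-1\rangle\cong S_4$, and that no degree is divisible by $6$, which holds because the squares of the degrees of $S_4$ add up to $24$ and so do the squares of the remaining degrees. Hence $\Gamma(G_0)$ consists of the isolated vertices $2$ and $3$.
\end{example}

These two examples represent everything that can happen.

\begin{proposition}\label{prop:linear}
If $(H,V)$ satisfies $\mathcal N_q$, then $H\le\Gamma L(1,V)$, or $q=3$, $|V|=9$ and $H\in\{SL(2,3),GL(2,3)\}$. In particular $h(H)\le3$, and if $h(H)=3$, then $H=GL(2,3)$, $q=3$, $|V|=9$ and $F(H)\cong Q_8$.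
\end{proposition}

Compare \cite{Casolo}; we give a full proof in Section~\ref{sec:linear}. The proposition explains the number $4$. Let $G=W\rtimes H$ with $W$ a faithful irreducible $H$-module, so that $F(G)=W$ by (F5). Let $\{s,t\}$ be a nonedge with $O_s(H)\ne1$ and $t$ dividing $|H|$. By (F1), $O_s(H)$ fixes no nontrivial $\lambda\in\mathrm{Irr}(W)$, so $s$ divides every $|H:H_\lambda|$. By Lemma~\ref{lem:degrees}(b), $(H,\mathrm{Irr}(W))$ satisfies $\mathcal N_t$. Hence $h(H)\le3$ and $h(G)\le4$. The work in Sections~\ref{sec:chain} and~\ref{sec:five} is to reach such a configuration inside an arbitrary group, where $t$ need not divide the order of the linear group at hand.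

\section{Linear groups satisfying $\mathcal N_q$}\label{sec:linear}

Throughout this section $(H,V)$ satisfies $\mathcal N_q$, $V$ has characteristic $r$, and $N=O^{q'}(H)$. All groups $Q(v)$ lie in $N$, they are the Sylow $q$-subgroups of $N$, they are conjugate in $N$, and they generate $N$. Also $O_q(N)=1$. The reason for passing to $N$ is the following principle, used many times: \emph{a normal subgroup of $N$ that contains one Sylow $q$-subgroup equals $N$}. In particular, if one Sylow $q$-subgroup acts trivially on a set or group on which $N$ acts, then so does $N$; and an abelian quotient of $N$ is a $q$-group.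

\begin{lemma}\label{lem:irr}
The module $V_N$ is irreducible, and $O_r(N)=1$. If $P\trianglelefteq N$ is a $q'$-group and $0\ne v\in V$, then
\begin{equation}\label{eq:star}
[P_v,Q(v)]=1 .
\end{equation}
\end{lemma}

\begin{proof}
By (F1), $V_N$ is completely reducible. Suppose $V=W_1\oplus W_2$ with nonzero $N$-submodules. For $0\ne w_i\in W_i$ the group $Q(w_1+w_2)$ fixes $w_1$ and $w_2$, so $Q(w_1)=Q(w_1+w_2)=Q(w_2)$. As $w_1,w_2$ vary this group stays the same, so it centralizes $V$; but it is nontrivial. So $V_N$ is irreducible, and $O_r(N)=1$ by (F1). Both $P_v$ and $Q(v)$ are normal in $N_v$, so $[P_v,Q(v)]\le P\cap Q(v)=1$.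
\end{proof}

\subsection*{Abelian normal subgroups}

The argument just given compares $Q(w_1+w_2)$ with $Q(w_1)$ and $Q(w_2)$. The same comparison restricts how $N$ can permute the summands of a decomposition of $V$. It leaves one small configuration, with $q=r=2$ and summands of order $4$, which has to be excluded by hand.

\begin{lemma}\label{lem:abelian}
If $A\trianglelefteq N$ is abelian, then $V_A$ is homogeneous. Hence $A$ is cyclic and $\mathbb F_r[A]$ is a field.
\end{lemma}

\begin{proof}
The second sentence follows from the first by (F6). Suppose the first fails, and let $A$ be maximal among the abelian normal subgroups of $N$ with $V_A$ not homogeneous. Let $W_1,\dots,W_k$, $k\ge2$, be the homogeneous components, which $N$ permutes transitively, and write $W_i^\#=W_i\setminus\{0\}$. As $O_q(N)=1$, $A$ is a $q'$-group. If $v$ is a sum of nonzero vectors $w_i\in W_i$, $i\in\Delta$, then $Q(v)$ permutes the $W_i$ with $i\in\Delta$; if it stabilizes such a $W_i$, it fixes $w_i$, and then $Q(v)=Q(w_i)$.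

\emph{(a) We have $q=2$. If $w\in W_i^\#$ and $Q(w)$ moves $W_j$, then it swaps $W_j$ with one other component $W_{j'}$, and all elements of $Q(w)$ that move $W_j$ induce the same map $W_j\to W_{j'}$.} Let $Q=Q(w)$. It stabilizes $W_i$, and it moves some $W_j$, since otherwise $N$ would stabilize all components. For $u\in W_j^\#$ let $Q'=Q(w+u)$. If $Q'$ stabilized $W_i$ and $W_j$, then $Q'=Q$ would stabilize $W_j$. So $Q'$ swaps $W_i$ and $W_j$, and $q=2$. The subgroup $Q_0'$ of index $2$ in $Q'$ that stabilizes $W_i$ and $W_j$ fixes $w$ and $u$, so $Q_0'\le Q_u\le\mathrm{Stab}_Q(W_j)<Q$. By orders $Q_u=\mathrm{Stab}_Q(W_j)$ has index $2$ in $Q$. This holds for every $u\in W_j^\#$, so $\mathrm{Stab}_Q(W_j)$ centralizes $W_j$, and the elements of the other coset all act on $W_j$ in the same way.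

\emph{(b) We have $|W_i|=4$, $r=2$, and $A/C_A(W_i)$ has order $3$.} Number the components so that $w\in W_1^\#$ and $Q(w)$ swaps $W_2$ and $W_3$, and put $y=|W_i|-1$. We count the $y^2$ pairs $(u,u')\in W_2^\#\times W_3^\#$ according to the action of the $2$-group $Q'=Q(w+u+u')$ on $\{W_1,W_2,W_3\}$, where it has a fixed point. If $Q'$ stabilizes $W_1$, then $Q'=Q(w)$ swaps $W_2$ and $W_3$, and $u'$ is the image of $u$ under the map in (a). If $Q'$ moves $W_1$ and stabilizes $W_2$, then $Q'=Q(u)$ swaps $W_1$ and $W_3$, and $u'$ is the image of $w$ under the map in (a) for $Q(u)$, so $u'$ is determined by $u$. If $Q'$ moves $W_1$ and stabilizes $W_3$, then $Q'=Q(u')$ and in the same way $u$ is determined by $u'$. Each case contains at most $y$ pairs, so $y^2\le3y$ and $|W_i|\le4$. The group $A$ has odd order and acts nontrivially on each $W_i$: if it acted trivially on one, then by transitivity on all, and $k=1$. Among $GL(1,2)$, $GL(1,3)$, $GL(2,2)\cong S_3$ only the last has a nontrivial subgroup of odd order, which gives (b).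

So $A$ is an elementary abelian $3$-group, which we write additively; it is transitive on each $W_i^\#$, and $A_w=C_A(W_i)$ for $w\in W_i^\#$. Let $\alpha_i:A\to\mathbb F_3$ be a linear form with kernel $C_A(W_i)$. Then $\bigcap_i\ker\alpha_i=0$. An irreducible $\mathbb F_2A$-module of order $4$ is determined by its kernel, so the kernels $\ker\alpha_i$ are distinct and label the components.

\emph{(c) For $w\in W_i^\#$, $Q(w)$ induces on $A$ a group $\langle t_i\rangle$ of order $2$, where $t_i$ centralizes $\ker\alpha_i$, inverts a subgroup $\langle c_i\rangle=[A,t_i]$ of order $3$, and depends only on $i$.} Let $Q=Q(w)$. By \eqref{eq:star}, $\ker\alpha_i=A_w\le C_A(Q)$. If $Q$ centralized $A$, so would $N$, and the components would be $N$-invariant. So $C_A(Q)=\ker\alpha_i$ and $A=C_A(Q)\oplus[A,Q]$ with $|[A,Q]|=3$. Since $Q(wa)=Q(w)^a$ and $A$ is abelian, $Q(wa)$ and $Q(w)$ induce the same automorphisms of $A$.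

\emph{(d) We have $\alpha_l(c_i)\ne0$ for all $i,l$.} Otherwise $C_V(c_i)\ne0$. The $2$-group $Q=Q(w)$, $w\in W_i^\#$, normalizes $\langle c_i\rangle$, so it acts on the $\mathbb F_2$-space $C_V(c_i)$ and fixes some $u\ne0$ there. Then $Q=Q(u)$ and $c_i\in A_u$, so $Q$ centralizes $c_i$ by \eqref{eq:star}, contrary to (c).

Put $z=c_1$ and choose the signs so that $\alpha_l(z)=1$ for all $l$.

\emph{(e) We have $\langle c_j\rangle=\langle z\rangle$ for all $j$.} Write $t_1(c_j)=c_j+\mu z$ with $\mu\in\mathbb F_3$; here $\mu\ne0$ because $c_j\notin\ker\alpha_1=C_A(t_1)$. Conjugation by $x\in N$ takes $[A,Q(w)]$ to $[A,Q(wx)]$, so $N$ permutes the groups $\langle c_i\rangle$, and $t_1(c_j)=\pm c_i$ for some $i$. By (d), for every $l$ both $\alpha_l(c_j)$ and $\alpha_l(t_1(c_j))=\alpha_l(c_j)+\mu$ are nonzero. In $\mathbb F_3$ this forces $\alpha_l(c_j)=\mu$. So $c_j-\mu z$ lies in all kernels, and $c_j=\mu z$.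

\emph{(f) The set $\Omega=\{\alpha_1,\dots,\alpha_k\}$ is an affine line, so $k=3$ and $|A|=9$; and $N$ acts trivially on $A/\langle z\rangle$.} By (e), $\langle z\rangle\trianglelefteq N$. Every Sylow $2$-subgroup of $N$ is conjugate to some $Q(w)$ with $w$ in a component, hence is of this form and acts on $A$ as some $\langle t_i\rangle$, trivially on $A/\langle z\rangle$. So $N$ acts trivially on $A/\langle z\rangle$. We have $t_i(a)=a+\alpha_i(a)z$, because both sides agree on $\ker\alpha_i$ and equal $-z$ at $a=z$. Hence $\alpha_j\circ t_i=\alpha_j+\alpha_i$. If $x\in N$ induces $t_i$, then $C_A(W_jx)=t_i(\ker\alpha_j)=\ker(\alpha_i+\alpha_j)$, and the form with this kernel and value $1$ at $z$ is $-(\alpha_i+\alpha_j)=2\alpha_i-\alpha_j$. So, identifying components with points of $\Omega$, $x$ acts as the point reflection with center $\alpha_i$, while elements centralizing $A$ act trivially. Thus each Sylow $2$-subgroup of $N$ acts on $\Omega$ as a group generated by a point reflection, which has exactly one fixed point and swaps pairs of points collinear with it.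

The set $\Omega$ is closed under $(\alpha,\beta)\mapsto-(\alpha+\beta)$. Then $\Omega-\alpha_1$ contains $0$ and is closed under the same operation, hence under negation and addition. So $\Omega$ is an affine subspace of some dimension $d\ge1$ in the hyperplane $\{\alpha:\alpha(z)=1\}$. It spans the dual of $A$, so $k=3^d$ and $|A|=3^{d+1}$. Suppose $d\ge2$. Take three non-collinear points of $\Omega$, and let $v$ be a sum of nonzero vectors in the three corresponding components. Then $Q(v)$ preserves the set of three points, so its center is one of them and the other two are swapped, hence collinear with the center. This contradiction gives $d=1$.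

\emph{(g) The contradiction.} Let $B$ be the kernel of $N$ on $\Omega$. The three reflections generate $N/B\cong S_3$. An element $g\in B$ stabilizes each $\ker\alpha_i$, so it maps $\alpha_i$ to $\pm\alpha_i$, with sign $+$ if $g$ fixes $z$ and $-$ if $g$ inverts $z$. In the second case $g$ inverts $A$, contrary to its trivial action on $A/\langle z\rangle\neq0$. So $g$ fixes all $\alpha_i$ and centralizes $A$. As $\mathrm{End}_A(W_i)=\mathbb F_4$, the group $B$ embeds in $(\mathbb F_4^*)^3$. Thus $B\ge A$ is an abelian normal subgroup, and $W_1,W_2,W_3$ are irreducible pairwise nonisomorphic $B$-modules. By maximality $B=A$, so $|N|=54$. In $\bar N=N/\langle z\rangle$, of order $18$, the Sylow $3$-subgroup $\bar R$ is normal and abelian of order $9$, and an involution $\bar x$ centralizes $\bar A$, of order $3$. So $|[\bar R,\bar x]|\le3$, and by (F4) $[\bar R,\bar x]\langle\bar x\rangle$ is a proper normal subgroup of $\bar N$ containing a Sylow $2$-subgroup. This is impossible.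
\end{proof}

\begin{lemma}\label{lem:Fab}
If $F(N)$ is abelian, then $H\le\Gamma L(1,V)$.
\end{lemma}

\begin{proof}
Let $F=F(N)$. By Lemma~\ref{lem:abelian}, $K=\mathbb F_r[F]$ is a field, and $H$ normalizes $F$ and hence $K$. Since $C_N(K)=C_N(F)=F$, the group $N/F$ embeds in the cyclic group $\mathrm{Aut}(K)$, so it is a $q$-group, and $N=FQ(v)$ for any $v\ne0$. For $c\in K$ and $x\in Q(v)$ we have $(vc)x=(vx)c^x=vc^x$. So $vK$ is invariant under $F\subseteq K$ and $Q(v)$, and $V=vK$ by Lemma~\ref{lem:irr}. For $x\in H$ write $vx=vd$ with $d\in K$; then $(vc)x=vdc^x$, which says $H\le\Gamma L(1,V)$.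
\end{proof}

\subsection*{Nonabelian normal subgroups of prime power order}

If $P$ is extraspecial, Lemma~\ref{lem:dagger} shows that every maximal elementary abelian subgroup of $P$ is, up to the center, contained in a vector stabilizer, and then \eqref{eq:star} provides a Sylow $q$-subgroup that centralizes it. Duality with respect to the commutator form leaves that Sylow subgroup very little room to act.

\begin{lemma}\label{lem:Q8}
Let $p$ be a prime and let $P$ be minimal among the nonabelian $p$-subgroups that are normal in $N$. Then $P\cong Q_8$ and $q=3$, and no Sylow $3$-subgroup of $N$ centralizes $P$.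
\end{lemma}

\begin{proof}
We have $p\ne q,r$. No Sylow $q$-subgroup centralizes $P$, since otherwise $N\ge P$ would centralize $P$. Proper $N$-normal subgroups of $P$ are abelian, hence cyclic by Lemma~\ref{lem:abelian}.

\medskip\noindent\emph{The case $p$ odd.} Characteristic abelian subgroups of $P$ are cyclic, so $P=EC$ as in (F9), with $E\ne1$. The center $Z(P)=Z(E)C$ is cyclic, so $\Omega_1(C)\le Z(E)$. Since $(xc)^p=c^p$ for $x\in E$, $c\in C$, we get $\Omega_1(P)=E$, and $P=E$ by minimality. Let $Z=Z(P)$, of order $p$, and $\bar P=P/Z$, written additively, of dimension $2n$, with nondegenerate commutator form $f$. If $x\in N$ raises the elements of $Z$ to the power $\mu(x)\in\mathbb F_p^*$, then $f(u^x,w^x)=\mu(x)f(u,w)$.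

Let $T$ be any maximal totally isotropic subspace. Its preimage $Y$ is elementary abelian, and $Z$ fixes no nonzero vector of $V$ by (F1). By Lemma~\ref{lem:dagger} there is $v\ne0$ with $Y=Z\times Y_v$, and by \eqref{eq:star} the Sylow subgroup $Q_T=Q(v)$ centralizes $Y_v$ and hence $T$. For $x\in Q_T$, $u\in T$, $w\in\bar P$ we have $f(u,w^x)=f(u^x,w^x)=\mu(x)f(u,w)$, so $w^x-\mu(x)w\in T^\perp=T$. Thus $x$ acts on $\bar P/T$ as the scalar $\mu(x)$. By (F4) the elements of $Q_T$ with $\mu(x)=1$ centralize $T$, $\bar P/T$ and $Z$, hence $P$. So $Q_T$ induces a cyclic group on $\bar P$, and there is $x\in Q_T$ with $\zeta=\mu(x)\ne1$. By Maschke's theorem $\bar P=T\oplus T_1$, where $T_1$ is the $\zeta$-eigenspace of $x$ and $\dim T_1=n$. For $u,w\in T_1$ we have $\zeta^2f(u,w)=\zeta f(u,w)$, so $T_1$ is also maximal totally isotropic. The group $Q_T$ stabilizes $T_1$, because its image on $\bar P$ is abelian, and acts nontrivially on $T_1$, whereas $Q_{T_1}$ centralizes $T_1$. But $Q_T$ and $Q_{T_1}$ are Sylow $q$-subgroups of the stabilizer of $T_1$ in $N$, so they are conjugate there. This contradiction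 shows $p=2$.

\medskip\noindent\emph{The case $p=2$: structure of $P$.} Now $q$ is odd. A proper $N$-normal subgroup of $P$ is a cyclic $2$-group, whose automorphism group is a $2$-group; so it is centralized by the Sylow $q$-subgroups and hence by $N$. The product $Z$ of all these subgroups is central in $N$, so $Z\le Z(P)<P$, and $Z=Z(P)$ since $Z(P)$ is one of them. Thus $Z$ is cyclic, nontrivial elements of $Z$ fix no nonzero vector of $V$, and $\bar P=P/Z$ is a chief factor of $N$. Also $[P,N]=P$: otherwise $[P,N]\le Z$ and $[P,Q]=[P,Q,Q]=1$ for a Sylow $q$-subgroup $Q$. For $x,y\in P$ we have $[x,y]^2=[x^2,y]=1$, so $P'=\langle\tau\rangle$ has order $2$. By (F7) the map $x\mapsto x^2\langle\tau\rangle$ is a homomorphism $P\to Z/\langle\tau\rangle$; it commutes with the action of $N$, which is trivial on the target, so it kills $[P,N]=P$. Hence $x^2\in\langle\tau\rangle$ for all $x\in P$, and $|Z|\in\{2,4\}$. The commutator form $f$ on $\bar P$ is nondegenerate and $N$-invariant; let $\dim\bar P=2n$. An element of $N$ that centralizes a subspace $T$ also centralizes $\bar P/T^\perp$, which is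 dual to $T$.

Suppose $|Z|=4$, say $Z=\langle\zeta\rangle$ with $\zeta^2=\tau$. Let $T$ be maximal totally isotropic, with abelian preimage $Y$. If $y\in Y$ and $y^2=\tau$, then $(y\zeta)^2=1$; so $\Omega_1(Y)$ maps onto $T$. By Lemma~\ref{lem:dagger}, $\Omega_1(Y)=\langle\tau\rangle\times\Omega_1(Y)_v$ for some $v\ne0$. By \eqref{eq:star}, $Q(v)$ centralizes $T$, hence $\bar P/T^\perp=\bar P/T$, and also $Z$; so it centralizes $P$, a contradiction.

So $Z=\langle\tau\rangle$, and $x^2=\tau^{\mathsf q(xZ)}$ defines an $N$-invariant quadratic form $\mathsf q$ on $\bar P$ with polar form $f$. Let $T$ be a maximal singular subspace. Its preimage is elementary abelian, and Lemma~\ref{lem:dagger} and \eqref{eq:star} give a Sylow $q$-subgroup $Q=Q(v)$ that centralizes $T$, hence $\bar P/T^\perp$, and $Z$. So $Q/C_Q(P)\neq1$ acts faithfully on $T^\perp/T$. By (F8), $\dim T=n-1$ and $\dim T^\perp/T=2$. Since $GL(2,2)\cong S_3$, we get $q=3$ and $|Q/C_Q(P)|=3$, and by Maschke's theorem $[\bar P,Q]\cong T^\perp/T$ is a plane whose three nonzero vectors are permuted transitively by $Q$. For $c\in C_{\bar P}(Q)$,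 $w\in\bar P$, $x\in Q$ we have $f(c,w^x-w)=f(c^x,w^x)-f(c,w)=0$, so $\bar P=C_{\bar P}(Q)\perp[\bar P,Q]$ and $f$ is nondegenerate on $[\bar P,Q]$. As $\mathsf q$ is constant on the three nonzero vectors and does not vanish identically, $[\bar P,Q]$ is anisotropic.

\medskip\noindent\emph{The case $p=2$: $n=1$.} Suppose $n\ge2$. We use two conjugates of $Q$ to produce a small linear group of odd order. Let $\bar N=N/C_N(\bar P)$. It is faithful and irreducible on $\bar P$, so $O_2(\bar N)=1$, and its Sylow $3$-subgroup $\bar Q$ has order $3$. If $\bar Q$ were normal, then $[\bar P,\bar Q]=\bar P$ and $n=1$. So $O_3(\bar N)=1$, and by (F5) $\bar Q$ acts nontrivially on some $O_\ell(\bar N)$ with $\ell\ge5$. Then $O_\ell(\bar N)$ does not normalize $\bar Q$, since otherwise the commutator of the two groups would lie in their intersection. Pick $g\in O_\ell(\bar N)$ with $\bar Q^g\ne\bar Q$. The group $J=\langle\bar Q,\bar Q^g\rangle\le O_\ell(\bar N)\bar Q$ has order $3\ell^i$ with $i\ge1$. It stabilizes $W=[\bar P,\bar Q]+[\bar P,\bar Q^g]$, acts trivially on $\bar P/W$, and has odd order, so it is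 faithful on $W$, where $\dim W\le4$. As $|GL(4,2)|=2^6\cdot3^2\cdot5\cdot7$, $|J|$ is $15$ or $21$. A group of order $15$ has only one Sylow $3$-subgroup, so $|J|=21$. Let $\langle y\rangle\trianglelefteq J$ have order $7$. By (F6), $D=[W,y]$ is an irreducible $\langle y\rangle$-module of dimension $3$, and it is $J$-invariant. The restriction of $f$ to $D$ is degenerate, since the dimension is odd, and its radical is $y$-invariant; so $D$ is totally isotropic. Then $\mathsf q|_D$ is a $y$-invariant linear form, hence zero. But $\bar Q$ acts trivially on $W/D$, which has order at most $2$, so $[\bar P,\bar Q]=[\bar P,\bar Q,\bar Q]\le[W,\bar Q]\le D$, although $[\bar P,\bar Q]$ is anisotropic. Hence $n=1$, $|P|=8$, all noncentral elements of $P$ have order $4$, and $P\cong Q_8$.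
\end{proof}

\begin{lemma}\label{lem:SL}
If $F(N)$ is nonabelian, then $q=3$, $|V|=9$ and $H\in\{SL(2,3),GL(2,3)\}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Q8}, $q=3$ and $N$ has a normal subgroup $P\cong Q_8$ not centralized by any Sylow $3$-subgroup. As $O_r(N)=1$, $r$ is odd. The involution of $P$ is central in $N$ and acts as $-1$. Over a finite field $K$ of odd characteristic, the quotient of $KQ_8$ in which the involution equals $-1$ is a quaternion algebra, hence isomorphic to $M_2(K)$; so $Q_8$ has exactly one irreducible module over $K$ on which the involution acts as $-1$, and it has dimension $2$ and endomorphism ring $K$. Therefore $V=U\otimes Y$ with $U$ this module over $\mathbb F_r$, and $C=C_N(P)$ acts as a subgroup of $1\otimes GL(Y)$. The group $N/C\le\mathrm{Aut}(Q_8)\cong S_4$ contains $PC/C$, of order $4$, and is generated by $3$-elements, not all trivial. So $N/C\cong A_4$ and $|N:PC|=3$.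

\emph{$C$ is a $3'$-group.} For $v\ne0$ the group $Q(v)\cap C$ is a Sylow $3$-subgroup of $C$ and is normal in $C_v$. Taking $v=u\otimes y$, where $C_v=C_y$, we see that for $0\ne y\in Y$ exactly one Sylow $3$-subgroup $J_y$ of $C$ fixes $y$. Let $u_1,u_2$ be a basis of $U$ and $y_1,y_2\ne0$. Then $Q(u_1\otimes y_1+u_2\otimes y_2)\cap C$ fixes $y_1$ and $y_2$, so $J_{y_1}=J_{y_2}$. Thus all $J_y$ coincide and centralize $V$, so they are trivial. Consequently every Sylow $3$-subgroup $Q$ of $N$ has order $3$, and $N=PCQ$.

\emph{Suppose $[C,Q]=1$.} Then $C\le Z(N)$, so $PQ\trianglelefteq N$ and $N=PQ\cong SL(2,3)$, which has four Sylow $3$-subgroups. Put $b=|C_V(Q)|$, a power of $r$ with $b>1$. Each nonzero vector is fixed by exactly one Sylow $3$-subgroup, so $|V|-1=4(b-1)$, and two fixed spaces meet in $0$, so $|V|\ge b^2$. Hence $b+1\le4$, $b=3$ and $|V|=9$. Now $N\le H\le GL(2,3)$, and $N$ has order $24$ and is generated by $3$-elements, so $N=SL(2,3)$. This is the assertion.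

\emph{Suppose $[C,Q]\ne1$.} We derive a contradiction. If $Q$ centralized $F(C)$, then $[F(C),C,Q]=1=[Q,F(C),C]$, so by the three subgroups lemma $[C,Q]\le C_C(F(C))\le F(C)$ and $[C,Q]=[C,Q,Q]=1$. So $Q$ acts nontrivially on some $O_\ell(C)\trianglelefteq N$, $\ell\ne3$.

Let $O_\ell(C)$ be nonabelian. By Lemma~\ref{lem:Q8} it contains an $N$-normal subgroup $P_2\cong Q_8$, whose involution also acts as $-1$, and $[P,P_2]=1$. Let $g\in P$ and $g_2\in P_2$ have order $4$. Then $(gg_2)^2=1$, and $gg_2\ne\pm1$ because $g\notin P\cap C=\langle-1\rangle$. So the involution $gg_2$ fixes some $v\ne0$, and $Q(v)$ centralizes $gg_2$ by \eqref{eq:star} for $PP_2$. For $x\in Q(v)$ we get $g^{-1}g^x=g_2(g_2^x)^{-1}\in P\cap C=\langle-1\rangle$. So $Q(v)$ fixes the nontrivial element $g\langle-1\rangle$ of $P/\langle-1\rangle$. But $Q(v)$ has order $3$ and acts nontrivially on $P$, hence on this group of order $4$, where it then has no nontrivial fixed point.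

Let $O_\ell(C)$ be abelian, hence cyclic. By (F4), $Q$ acts nontrivially on its subgroup $P_2$ of order $\ell$. By Lemma~\ref{lem:abelian}, $K=\mathbb F_r[P_2]$ is a field normalized by $N$. The group of automorphisms induced by $N$ on $K$ is abelian, hence a $3$-group, so the $3'$-group $PC$ acts trivially on $K$. Thus $N$ induces a group $\langle\sigma\rangle$ of order $3$ with kernel exactly $PC$. Let $K_0$ be the fixed field, $|K_0|=\kappa$, $|K|=\kappa^3$. We count Sylow $3$-subgroups on an irreducible $KP$-submodule $U_1$ of $V$; recall that $\dim_KU_1=2$ and $\mathrm{End}_{KP}(U_1)=K$. Let $\mathcal Q=\{Q(v):0\ne v\in U_1\}$. Each $Q(v)\in\mathcal Q$ normalizes $K$ and $P$ and fixes $v$, so it stabilizes the $KP$-submodule $U_1$ generated by $v$. It has exactly one generator $x$ inducing $\sigma$ on $K$, and $x$ acts $\sigma$-semilinearly on $U_1$.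

For a lower bound, fixed vectors of $x$ that are independent over $K_0$ are independent over $K$: in a shortest relation $\sum c_iv_i=0$ with $c_1=1$, applying $x$ and subtracting gives a shorter one unless all $c_i\in K_0$. So $x$ fixes at most $\kappa^2$ vectors of $U_1$, and
\[
|\mathcal Q|\ge\frac{\kappa^6-1}{\kappa^2-1}=(\kappa^2+\kappa+1)(\kappa^2-\kappa+1).
\]
For an upper bound, the generators $x$ lie in one coset of $PC$, so they induce at most $|PC/C|=4$ automorphisms of $P$. If $x,x'$ induce the same one, then $x^{-1}x'\in C$ commutes with $K$ and $P$, so it acts on $U_1$ as a scalar $\lambda\in K^*$, and $ux'=\lambda(ux)$ for $u\in U_1$. Then $ux'^3=\lambda\lambda^\sigma\lambda^{\sigma^2}(ux^3)$, so $\lambda$ has norm $1$, which leaves $\kappa^2+\kappa+1$ possibilities for $x'|_{U_1}$. Finally $x|_{U_1}$ determines its member of $\mathcal Q$, which is $Q(v)$ for any $0\neq v\in U_1$ fixed by $x$. So $|\mathcal Q|\le4(\kappa^2+\kappa+1)$. Together, $\kappa^2-\kappa+1\le4$ and $\kappa\le2$, although $r$ is odd.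
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:linear}]
The first sentence is Lemmas~\ref{lem:Fab} and~\ref{lem:SL}. Subgroups of $\Gamma L(1,V)$ have Fitting height at most $2$, $h(SL(2,3))=2$, and $h(GL(2,3))=3$ with $F(GL(2,3))\cong Q_8$.
\end{proof}

\section{A chain of chief factors}\label{sec:chain}

\subsection*{The chain}

Let $G\neq1$ be solvable and $h=h(G)$. To use Proposition~\ref{prop:linear} we need complemented chief factors on which $G$ induces a group of large Fitting height. We choose one in each layer. Put $C_0=1$ and $H_0=G$. Suppose $1\le i\le h$ and $H_{i-1}=G/C_{i-1}$ has Fitting height $h-i+1$. Define $A_i$ and $\Phi_i$ by $A_i/C_{i-1}=F(H_{i-1})$ and $\Phi_i/C_{i-1}=\Phi(H_{i-1})$, and put $L_i=G/A_i$, so $h(L_i)=h-i$. By (F5), $A_i/\Phi_i$ is a faithful completely reducible $L_i$-module, complemented in $G/\Phi_i$. So $L_i$ is a subdirect product of its images on the irreducible summands, and one of these images has Fitting height $h-i$. Let $B_i/\Phi_i$ be the sum of the other summands, and put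
\[
V_i=A_i/B_i,\qquad C_i=C_G(V_i),\qquad H_i=G/C_i,\qquad K_i=C_i/A_i=C_{L_i}(V_i).
\]
Then $1=C_0\le B_1<A_1\le C_1\le B_2<A_2\le C_2\le\cdots$, and we regard $A_i/\Phi_i$ as $V_i\oplus B_i/\Phi_i$. Let $V_i$ be a $p_i$-group. The following hold.

\begin{itemize}
\item[(C1)] $V_i$ is a chief factor of $G$, complemented in $G/B_i$. Indeed, if $J/\Phi_i$ complements $A_i/\Phi_i$, then $JB_i\cap A_i=B_i(J\cap A_i)=B_i$.
\item[(C2)] $H_i=L_i/K_i$ is a quotient of $H_{i-1}$ with $h(H_i)=h-i$. It is faithful and irreducible on $V_i$ and on $\mathrm{Irr}(V_i)$, so $O_{p_i}(H_i)=1$. For $i<h$, $V_i$ is noncentral.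
\item[(C3)] $V_i$ is a $p_i$-quotient of the nilpotent group $F(H_{i-1})$, hence $G$-isomorphic to a quotient of $O_{p_i}(H_{i-1})$. So $O_{p_i}(H_{i-1})\ne1$, and $p_i\ne p_{i-1}$ for $i\ge2$.
\end{itemize}

For the group $G_0$ of Example~\ref{ex:G0} the factors $V_1,\dots,V_4$ have orders $9,4,3,2$, and $H_1,\dots,H_4$ are $GL(2,3)$, $S_3$, $C_2$, $1$.

We say that a prime $s$ \emph{moves $V_i$} if $s$ divides $|H_i:(H_i)_\lambda|=|L_i:(L_i)_\lambda|$ for all $1\ne\lambda\in\mathrm{Irr}(V_i)$. Then $s\in\rho(G)$ by Lemma~\ref{lem:degrees}(a). If $O_s(H_i)\ne1$, then $s$ moves $V_i$: by (F1) the group $O=O_s(H_i)$ does not fix $\lambda$, and $|O:O_\lambda|=|O(H_i)_\lambda:(H_i)_\lambda|$ divides $|H_i:(H_i)_\lambda|$. In particular $p_j$ moves $V_{j-1}$, and $p_j\in\rho(G)$, for $2\le j\le h$.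

\begin{lemma}\label{lem:moves}
Let $\{s,t\}$ be a nonedge and suppose that $s$ moves $V_i$.
\begin{itemize}
\item[(a)] If $t$ divides $|H_i|$, then $(H_i,\mathrm{Irr}(V_i))$ satisfies $\mathcal N_t$.
\item[(b)] $K_i$ is a $t'$-group and is centralized by $O^{t'}(L_i)$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $L=L_i$, $K=K_i$. By (C1) and Lemma~\ref{lem:degrees}(b), for $1\ne\lambda\in\mathrm{Irr}(V_i)$ the stabilizer $L_\lambda\ge K$ has a normal Sylow $t$-subgroup $E_\lambda$ that is Sylow in $L$, and the same holds in $H_i=L/K$. This gives (a). The group $E_0=K\cap E_\lambda$ is a normal Sylow $t$-subgroup of $K$, hence normal in $L$. Suppose $E_0\ne1$. As $L$ is faithful on $A_i/\Phi_i$ and $E_0$ centralizes $V_i$, it acts nontrivially on an irreducible summand $W_1$ of $B_i/\Phi_i$. Then $E_0$ fixes no $1\ne\upsilon\in\mathrm{Irr}(W_1)$, and $t$ divides $|L:L_\upsilon|$ as above. View $\lambda\upsilon$ as a character of $A_i/\Phi_i$, trivial on the remaining summands. Its stabilizer $L_\lambda\cap L_\upsilon$ has index divisible by $s$ and $t$, so by Lemma~\ref{lem:degrees}(a) for $A_i/\Phi_i$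 some degree is divisible by $st$, a contradiction. So $K$ is a $t'$-group, and $[K,E_\lambda]\le K\cap E_\lambda=1$. The normal subgroup $C_L(K)$ contains a Sylow $t$-subgroup, hence $O^{t'}(L)$.
\end{proof}

\begin{lemma}\label{lem:three}
Let $\{s,t\}$ be a nonedge, $i\ge2$ and $O_s(H_i)\ne1$. Then one of the following holds:
\begin{itemize}
\item[(i)] $t\nmid|H_{i-1}|$;
\item[(ii)] $(H_i,\mathrm{Irr}(V_i))$ satisfies $\mathcal N_t$;
\item[(iii)] $O_t(H_{i-1})\ne1$ and $(H_{i-1},\mathrm{Irr}(V_{i-1}))$ satisfies $\mathcal N_s$.
\end{itemize}
\end{lemma}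

\begin{proof}
The prime $s$ moves $V_i$. If $t$ divides $|H_i|$, Lemma~\ref{lem:moves}(a) gives (ii). Otherwise $t\nmid|K_i||H_i|=|L_i|$ by Lemma~\ref{lem:moves}(b). If (i) fails, then $t$ divides $|F(H_{i-1})|$, so $O_t(H_{i-1})\ne1$ and $t$ moves $V_{i-1}$. As $s$ divides $|H_{i-1}|$, Lemma~\ref{lem:moves}(a) with $s$ and $t$ exchanged gives (iii).
\end{proof}

\subsection*{Primes that the chain does not see}

Cases (ii) and (iii) are accessible to Proposition~\ref{prop:linear}. In case (i) all $t$-elements lie in $C_{i-1}$, and the chain above that point knows nothing about $t$. The remedy is to build a module where $t$ does contribute to the degrees: in a nonabelian normal Sylow $t$-subgroup, or below a normal $t$-subgroup of a quotient. All we need to control is that the group acting is $G/X$ with $X$ inside $O^{t'}(G)$.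

\begin{lemma}\label{lem:module}
Let $\{s,t\}$ be a nonedge. There are $X\trianglelefteq G$ with $X\le O^{t'}(G)$ and an irreducible $G/X$-module $W$ over a prime field such that for every $0\ne w\in W$ the stabilizer $(G/X)_w$ has a normal Sylow $s$-subgroup which is Sylow in $G/X$, and such that $W$ has characteristic $t$ or $O_t(G/X)$ acts nontrivially on $W$.
\end{lemma}

\begin{proof}
\emph{Suppose $G$ has a normal Sylow $t$-subgroup $P$.} It is nonabelian by (F3). Take $X=P$ and write $G=P\rtimes L$. Let $P_0$ be maximal among the $G$-normal subgroups of $P$ with $P/P_0$ nonabelian, and put $\bar P=P/P_0$, $Z=\bar P'$. Every nontrivial $G$-normal subgroup of $\bar P$ has abelian quotient and so contains $Z$. Hence $Z$ is a minimal normal subgroup of $G/P_0$, and $Z\le Z(\bar P)$. Let $W=\mathrm{Irr}(Z)$, an irreducible $G/P$-module of characteristic $t$.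

Let $1\ne\lambda\in W$. We find $\theta\in\mathrm{Irr}(\bar P)$ over $\lambda$ with $L_\theta=L_\lambda$. Put $\tilde P=\bar P/\ker\lambda$, $\tilde Z=Z/\ker\lambda$ and $Z_\lambda=Z(\tilde P)\ge\tilde Z$. The $t'$-group $L_\lambda$ acts on $\tilde P$ and centralizes $\tilde Z$, on which $\lambda$ is faithful. By (F4), $Z_\lambda=[Z_\lambda,L_\lambda]\times C_{Z_\lambda}(L_\lambda)$ with $\tilde Z$ in the second factor. Extend $\lambda$ to the second factor, and trivially to the first; this gives an $L_\lambda$-invariant extension $\nu\in\mathrm{Irr}(Z_\lambda)$. Let $\theta\in\mathrm{Irr}(\tilde P)$ lie over $\nu$, so $\theta|_{Z_\lambda}=\theta(1)\nu$. For $x\notin Z_\lambda$ there is $y$ with $\lambda([x,y])\ne1$, and $\theta(x)=\theta(x^y)=\theta(x)\lambda([x,y])$ gives $\theta(x)=0$. Therefore $\theta(1)^2=|\tilde P:Z_\lambda|$ and $\theta$ is determined by $\nu$. So $L_\lambda\le L_\theta$, and $L_\theta\le L_\lambda$ because $\theta|_Z=\theta(1)\lambda$. Since $\tilde P'=\tilde Z\ne1$, $t$ divides $\theta(1)$. By (F2), $\theta$ extends to $\bar PL_\lambda$ and the numbers $|L:L_\lambda|\theta(1)\beta(1)$,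 $\beta\in\mathrm{Irr}(L_\lambda)$, are degrees of $G$. They are divisible by $t$, hence not by $s$, and (F3) shows that $L_\lambda$ has a normal Sylow $s$-subgroup, which is Sylow in $L\cong G/X$.

\emph{Suppose the Sylow $t$-subgroups of $G$ are not normal.} Let $\bar G=G/O_t(G)$, so $t$ divides $|\bar G|$ and $O_t(\bar G)=1$. Let $U=O_{t'}(\bar G)$. The group $\bar G/U$ is nontrivial with no nontrivial normal $t'$-subgroup, so $O_t(\bar G/U)=UE/U$ for a $t$-subgroup $E\ne1$. Put $U^*=[U,E]$. By (F4), $U^*E=O^{t'}(UE)\trianglelefteq\bar G$, so $U^*=U\cap U^*E\trianglelefteq\bar G$, and $[U^*,E]=U^*$. Also $U^*\ne1$, since otherwise $E\le O_t(\bar G)$. Let $U^*/\bar Y$ be a chief factor of $\bar G$, and let $X,Y$ be the preimages of $U^*,\bar Y$ in $G$. The preimage of $U^*E$ is generated by the preimages of conjugates of $E$, which are $t$-groups, so $X\le O^{t'}(G)$. The normal $t$-subgroup $E_0=U^*E/U^*$ of $G/X$ acts nontrivially on the $t'$-group $X/Y$, because $[U^*,E]=U^*\not\le\bar Y$; so it has no nontrivial fixed points on $X/Y$ or on $W=\mathrm{Irr}(X/Y)$.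

The factor $X/Y$ is complemented in $G/Y$. To see this let $\hat E$ be a Sylow $t$-subgroup of the preimage of $E_0$ in $G/Y$. By the Frattini argument $G/Y=(X/Y)N_{G/Y}(\hat E)$, and an element of $X/Y$ that normalizes $\hat E$ centralizes it, as the commutators lie in $(X/Y)\cap\hat E=1$; so the element is trivial. For $1\ne\lambda\in W$, $t$ divides $|G/X:(G/X)_\lambda|$, and Lemma~\ref{lem:degrees}(b) with $s$ and $t$ exchanged finishes the proof.
\end{proof}

By Proposition~\ref{prop:linear} the group induced on $W$ is so small that, with one exception, all its $s$-chief factors are central. This excludes case (i) of Lemma~\ref{lem:three} as soon as a noncentral $s$-chief factor survives in that group. We say that $O_s(H_i)$ \emph{contains a noncentral chief factor} if there is a noncentral chief factor $D_1/D_2$ of $H_i$ with $D_1\le O_s(H_i)$.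

\begin{lemma}\label{lem:divides}
Let $\{s,t\}$ be a nonedge and $i\ge2$, and suppose that $O_s(H_i)$ contains a noncentral chief factor $D$. Then $t$ divides $|H_{i-1}|$.
\end{lemma}

\begin{proof}
Suppose not. Then $O^{t'}(G)\le C_{i-1}$. Take $X$ and $W$ from Lemma~\ref{lem:module}, so $X\le C_{i-1}\le B_i$, and let $K/X=C_{G/X}(W)$, $\hat G=G/K$.

We show first that $KC_i/C_i$ is an $s'$-group. As $K/X$ is normal in a stabilizer $(G/X)_w$, it has a normal Sylow $s$-subgroup $S_1/X$, and $S_1\trianglelefteq G$. We have $[A_i,S_1]\le A_i\cap S_1$, and since $X\le B_i$ the image of $A_i\cap S_1$ in $V_i=A_i/B_i$ is a quotient of the $s$-group $(A_i\cap S_1)/X$. But $p_i\ne s$, because $O_s(H_i)\ne1=O_{p_i}(H_i)$. So $[A_i,S_1]\le B_i$, that is, $S_1\le C_i$, and $KC_i/C_i$ is a quotient of the $s'$-group $K/S_1$.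

Apply the Jordan--H\"older theorem to a chief series of $G/C_i$ through $KC_i/C_i$: the $s$-group $D$ is $G$-isomorphic to a chief factor of $G/KC_i$, hence of $\hat G$. In particular $s$ divides $|\hat G|$, and $(\hat G,W)$ satisfies $\mathcal N_s$. If $\hat G\le\Gamma L(1,W)$, its cyclic normal subgroup of multiplications is an $s'$-group because $O_s(\hat G)=1$, and the quotient is abelian; so all $s$-chief factors of $\hat G$ are central, a contradiction. By Proposition~\ref{prop:linear}, $s=3$, $|W|=9$ and $\hat G\in\{SL(2,3),GL(2,3)\}$. The characteristic of $W$ is $s\neq t$, so $O_t(G/X)$ acts nontrivially on $W$; hence $O_t(\hat G)\ne1$ and $t=2$. Since $9\nmid|\hat G|$, $D$ has order $3$, and being noncentral it satisfies $|G:C_G(D)|=2$. As $C_i\le C_G(D)$, $t=2$ divides $|H_i|$ and hence $|H_{i-1}|$, a contradiction.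
\end{proof}

\subsection*{The middle primes are complete}

\begin{proposition}\label{prop:middle}
If $h\ge5$ and $3\le j\le h-2$, then $p_j$ is a complete vertex of $\Gamma(G)$.
\end{proposition}

\begin{proof}
Let $s=p_j\in\rho(G)$, suppose $\{s,t\}$ is a nonedge, and put $i=j-1\ge2$. Then $h(H_i)\ge3$ and $h(H_{i-1})\ge4$, so by Proposition~\ref{prop:linear} the pair $(H_{i-1},\mathrm{Irr}(V_{i-1}))$ satisfies no condition $\mathcal N_q$. By (C2) and (C3), $O_s(H_i)$ contains a noncentral chief factor isomorphic to $V_j$. In Lemma~\ref{lem:three}, case (i) is excluded by Lemma~\ref{lem:divides} and case (iii) by the remark just made. In case (ii), Proposition~\ref{prop:linear} gives $|V_i|=9$ and $t=3=p_i$. By (C3), $O_t(H_{i-1})\ne1$, so $t$ moves $V_{i-1}$. As $s$ divides $|H_{i-1}|$, Lemma~\ref{lem:moves}(a) shows that $(H_{i-1},\mathrm{Irr}(V_{i-1}))$ satisfies $\mathcal N_s$, a contradiction.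
\end{proof}

The condition $j\ge3$ guarantees that the module $V_{j-2}$ exists, and $j\le h-2$ that the group acting on it has Fitting height at least $4$. If $h\ge6$, then $p_3\ne p_4$ are two complete vertices, and Theorem~\ref{thm:main} holds for $G$.

\section{Fitting height five}\label{sec:five}

Let $h(G)=5$ and suppose, contrary to Theorem~\ref{thm:main}, that $\Gamma(G)$ has at most one complete vertex. By Proposition~\ref{prop:middle}, $a=p_3$ is complete, so it is the only complete vertex. Put
\[
M=H_2,\quad V=\mathrm{Irr}(V_2),\quad F=F(M),\quad L=L_3=M/F,\quad H=H_3,\quad W=\mathrm{Irr}(V_3),\quad |W|=a^m .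
\]
So $h(M)=3$ and $h(H)=2$; $M$ is faithful and irreducible on $V$, of characteristic $p_2\ne a$; $V_3$ is a quotient of $O_a(M)$; and $H=L/K$ with $K=K_3$ is faithful and irreducible on $W$. We first show that the top of $G$ looks like Example~\ref{ex:eight}, with a nonedge $\{s,e\}$ in the role of $\{7,3\}$. Then we show that the module $V$ underneath creates the edge between $s$ and $e$. The smallest instance shows how.

\begin{example}\label{ex:layer}
Let $M_1=P\rtimes\Gamma L(1,8)$ with $P=GF(8)$, where $\{3,7\}$ is a nonedge. Let $U$ be a faithful $M_1$-module of odd characteristic. We claim that $3$ and $7$ are adjacent in $\Gamma(U\rtimes M_1)$. Choose $\lambda\ne1$ in an irreducible $P$-submodule of $\mathrm{Irr}(U)$ on which $P$ acts nontrivially. By (F6), $P_\lambda$ has order $4$. An element of order $7$ is transitive on the nonzero vectors of $P$ and so does not normalize $P_\lambda$; hence $7$ divides $|M_1:(M_1)_\lambda|$. If $\{3,7\}$ were a nonedge, Lemma~\ref{lem:degrees}(b) would give a normal subgroup $E$ of order $3$ in $(M_1)_\lambda$, and $[P_\lambda,E]\le P\cap E=1$. But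 $E$ is conjugate to the Galois group, and $|C_P(E)|=2$. The stabilizer $P_\lambda$ is too large to be centralized by $E$ and too small to be invariant under an element of order $7$.
\end{example}

\subsection*{The top of the group is semilinear}

\begin{lemma}\label{lem:top}
Let $s$ be a prime such that $O_s(H)$ contains a noncentral chief factor. Then $s\ne a$, there is a nonedge $\{s,t\}$, and for every such nonedge $t\ne a$, $(H,W)$ satisfies $\mathcal N_t$, and $H\le\Gamma L(1,W)$.
\end{lemma}

\begin{proof}
As $O_a(H)=1$, $s\ne a$. As $s$ moves $V_3$, it is a vertex, and it is not complete. Since $a$ is adjacent to $s$, $t\ne a$. Apply Lemma~\ref{lem:three} with $i=3$. Case (i) is excluded by Lemma~\ref{lem:divides}. In case (iii), $h(M)=3$ gives $F\cong Q_8$; since $O_a(M)\ne1\neq O_t(M)$, we get $a=2=t$, a contradiction. So (ii) holds. If $H\not\le\Gamma L(1,W)$, Proposition~\ref{prop:linear} gives $|W|=9$ and $t=3=a$, a contradiction.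
\end{proof}

By (C2) and (C3) the lemma applies to $s=p_4$. So $H\le\Gamma L(1,W)$, and $(H,W)$ satisfies $\mathcal N_t$ for some $t\ne a$. Let $Y$ be the group of multiplications in $H$.

\begin{lemma}\label{lem:galois}
Let $t\ne a$ be a prime such that $(H,W)$ satisfies $\mathcal N_t$. Let $\bar E$ be a Sylow $t$-subgroup of $H$ and $\varepsilon=|\bar E|$. Then $t\nmid|Y|$; after identifying a fixed vector with $1$, $\bar E$ is a group of field automorphisms, and $\varepsilon$ divides $m$; $|[Y,\bar E]|=(a^m-1)/(a^{m/\varepsilon}-1)$; $t$ is odd, so $m\ge\varepsilon\ge3$; and $(a,m)\ne(2,6)$.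
\end{lemma}

\begin{proof}
Since $O_t(H)=1$ and $Y$ is cyclic and normal, $t\nmid|Y|$. The group $\bar E$ fixes a nonzero vector, and rescaling as in Section~\ref{sec:facts} makes it a group of automorphisms of $GF(a^m)$, with fixed field $GF(a^{m/\varepsilon})$. Each nonzero vector is fixed by exactly one Sylow $t$-subgroup, so their number is $n_t=(a^m-1)/(a^{m/\varepsilon}-1)$. As $H/Y$ is abelian, $Y\bar E\trianglelefteq H$ contains them all. An element of $Y$ normalizing $\bar E$ centralizes it, so $n_t=|Y:C_Y(\bar E)|=|[Y,\bar E]|$ by (F4). In particular $t\nmid n_t$. If $t=2$, then $a$ is odd and $m/\varepsilon$ divides $m/2$, so $n_t$ is a multiple of the even number $a^{m/2}+1$, a contradiction. If $(a,m)=(2,6)$, then $\varepsilon=t=3$ and $n_t=63/3=21$ is divisible by $3$, a contradiction.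
\end{proof}

\begin{remark}
The hypothesis $t\ne a$, which comes from the completeness of $a$, is where $h=5$ enters. For $G_0$, of Fitting height $4$, lower all indices by one: then $a=p_2=2$ is not complete, and $H_2=S_3=\Gamma L(1,4)$ satisfies $\mathcal N_2$ with $t=a$ and $m=2$.
\end{remark}

The prime $p_4$ carries too little arithmetic information, so we replace it. By Lemma~\ref{lem:galois} and (F10) there is a prime $s$ dividing $a^m-1$ but no $a^j-1$ with $1\le j<m$. With $t,\bar E,\varepsilon$ as in Lemma~\ref{lem:galois}, $s$ does not divide $a^{m/\varepsilon}-1$, so it divides $|[Y,\bar E]|$. The subgroup $D$ of order $s$ of $Y$ is a minimal normal subgroup of $H$, and it is noncentral because $C_Y(\bar E)\le GF(a^{m/\varepsilon})^*$ is an $s'$-group. By Lemma~\ref{lem:top} there is a nonedge $\{s,e\}$, with $s\neq a\ne e$, such that $(H,W)$ satisfies $\mathcal N_e$. \emph{From now on $s$ and $e$ are these primes}, and $\varepsilon$ is the order of a Sylow $e$-subgroup of $H$. By Lemma~\ref{lem:galois} with $t=e$: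
\begin{equation}\label{eq:arith}
e\text{ is odd},\qquad e\mid\varepsilon\mid m,\qquad m\ge\varepsilon\ge3,\qquad (a,m)\ne(2,6).
\end{equation}

\subsection*{A Frobenius group in $M/F(M)$}

To act on sections of $O_a(M)$ other than $V_3$, we lift the configuration from $H$ to $L$.

\begin{lemma}\label{lem:frob}
\begin{itemize}
\item[(a)] $|F|$ is prime to $se$.
\item[(b)] There is a cyclic $s$-subgroup $1\ne S_0\trianglelefteq L$, of order dividing $a^m-1$, that acts faithfully on $V_3$. Every Sylow $e$-subgroup $E$ of $L$ has order $\varepsilon$, and $C_{S_0}(x)=1$ for all $1\ne x\in E$.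
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both $s$ and $e$ divide $|H|$, hence $|M|$. If $O_s(M)\ne1$, then $s$ moves $V_2$ and $(M,V)$ satisfies $\mathcal N_e$ by Lemma~\ref{lem:moves}(a). As $h(M)=3$, $F\cong Q_8$, so $s=2=a$, a contradiction. If $O_e(M)\ne1$, then $(M,V)$ satisfies $\mathcal N_s$, again $F\cong Q_8$, and $e=2$, contrary to \eqref{eq:arith}.

(b) As $O_s(H)\ge D\ne1$, $s$ moves $V_3$. By Lemma~\ref{lem:moves}(b), $K$ is an $e'$-group centralized by $L^*=O^{e'}(L)$. So $E$ maps isomorphically onto a Sylow $e$-subgroup $\bar E$ of $H$. All Sylow $e$-subgroups of $H$ lie in $Y\bar E$, so $L^*K/K=O^{e'}(H)=[Y,\bar E]\bar E$ by (F4). Let $R$ be the intersection of $L^*$ with the preimage of $[Y,\bar E]$. Then $R\trianglelefteq L$, because subgroups of the cyclic group $Y$ are normal in $H$, and $L^*=RE$. The group $R\cap K$ is central in $L^*$ and $R/(R\cap K)\cong[Y,\bar E]$ is cyclic, so $R$ is an abelian $e'$-group. Since $L^*$ is generated by the conjugates of $E$, $L^*=[R,E]E$, so $R=[R,E]$ and $C_R(E)=1$ by (F4). Hence $R\cap K=1$ and $R\cong[Y,\bar E]$, whose order $(a^m-1)/(a^{m/\varepsilon}-1)$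 is divisible by $s$.

Let $S_0=O_s(R)$. It acts faithfully on $W$ by multiplications, so faithfully on $V_3$. An element $1\ne x\in E$ acts on $W$ as a nontrivial field automorphism, with fixed field $GF(a^{j})$, $j<m$. Multiplication by $c$ commutes with it only if $c\in GF(a^j)^*$, which is an $s'$-group. So $C_{S_0}(x)=1$. The group $R$ does not depend on $E$, so this holds for every Sylow $e$-subgroup.
\end{proof}

Let $M_0\trianglelefteq M$ be the preimage of $S_0$ and $S$ a Sylow $s$-subgroup of $M_0$. By Lemma~\ref{lem:frob}(a), $M_0=FS$ and $S\cong S_0$. The nonedge $\{s,e\}$ gives the dichotomy seen in Example~\ref{ex:layer}.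

\begin{lemma}\label{lem:dich}
For $0\ne v\in V$, the group $F_v$ is centralized by a Sylow $e$-subgroup of $M$ or normalized by a Sylow $s$-subgroup of $M_0$.
\end{lemma}

\begin{proof}
If $s$ divides $|M:M_v|$, Lemma~\ref{lem:degrees}(b) for $V_2$, passed from $L_2$ to $M=L_2/K_2$, gives a normal Sylow $e$-subgroup $E_v$ of $M_v$ that is Sylow in $M$, and $[F_v,E_v]\le F\cap E_v=1$. Otherwise $M_v$ contains a Sylow $s$-subgroup of $M$, whose intersection with $M_0$ is Sylow in $M_0$ and normalizes $F_v=F\cap M_v$.
\end{proof}

\subsection*{Stabilizers in a minimal $a$-subgroup}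

The group $S$ acts nontrivially on $V_3$, hence on $O_a(M)$. Let $P\le O_a(M)$ be minimal among the $M$-normal subgroups not centralized by $S$. Put $J=O^{s'}(M_0)\trianglelefteq M$. An $M$-normal subgroup is centralized by $S$ if and only if it is centralized by $J$, since its centralizer is normal. If the $M$-normal subgroup $[P,J]$ were proper in $P$, then $[P,S]=[P,S,S]=1$; so $[P,J]=P$. Let $Z$ be the product of all proper $M$-normal subgroups of $P$. It is centralized by $J$, so $Z<P$. From $[Z,J,P]=1=[P,Z,J]$ and the three subgroups lemma we get $[P,Z]=[J,P,Z]=1$, so $Z\le Z(P)$.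

Let $\bar P=P/Z$, a chief factor of $M$, written additively, and $m'=\dim_{\mathbb F_a}\bar P$. By (F5), $F$ centralizes $\bar P$, so $\bar P$ is an irreducible $L$-module. For $v\in V$ put $I(v)=P_vZ/Z\le\bar P$.

\begin{lemma}\label{lem:dims}
\begin{itemize}
\item[(a)] Every $S_0$-invariant section of $\bar P$ has dimension divisible by $m$, and carries no nonzero $S_0$-invariant linear form. Also $C_{\bar P}(S_0)=0$.
\item[(b)] For $0\ne v\in V$, $\dim I(v)\le m'/3$ or $I(v)$ is $S_0$-invariant.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $S_0$ centralized $\bar P$, then $S$ would centralize $\bar P$ and $Z$, hence $P$. So $C_{\bar P}(S_0)=0$ by (F1), and the completely reducible $S_0$-module $\bar P$ has no trivial composition factor. For $1\ne d$ dividing $|S_0|$ we have $s\mid d\mid a^m-1$, so the order of $a$ modulo $d$ is $m$. By (F6) all composition factors have dimension $m$.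

(b) Let $E$ be a Sylow $e$-subgroup of $L$ and $k$ an algebraic closure of $\mathbb F_a$. Then $\bar P\otimes k$ is the direct sum of the weight spaces of $S_0$, all belonging to nontrivial characters $S_0\to k^*$, and $E$ permutes them. If $1\ne x\in E$ fixes a character, then the kernel of the character contains $[S_0,x]$, which is $S_0$ by Lemma~\ref{lem:frob}(b) and (F4). So all $E$-orbits on the weight spaces are regular, $\bar P\otimes k$ is a free $kE$-module, and $\dim C_{\bar P}(E)=m'/\varepsilon\le m'/3$. In the first case of Lemma~\ref{lem:dich}, $I(v)\le C_{\bar P}(E)$ for some such $E$. In the second, $P_v=P\cap F_v$ is normalized by a Sylow $s$-subgroup of $M_0$, which maps onto $S_0$.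
\end{proof}

It remains to find a vector $v$ that violates Lemma~\ref{lem:dims}. Since $V$ has characteristic $p_2\ne a$, $V_P$ is faithful and completely reducible.

\medskip\noindent\textbf{The case $P$ abelian.} If $\Omega_1(P)<P$, then $S$ centralizes $\Omega_1(P)$ and hence $P$ by (F4). So $P$ is elementary abelian. Write $V_P=U_1\oplus\dots\oplus U_b$ with irreducible $U_j$, choose $0\ne u_j\in U_j$, and put $v_l=u_1+\dots+u_l$, $v_0=0$. As in Lemma~\ref{lem:dagger}, $P_{u_j}=C_P(U_j)$ has index at most $a$, and $P_{v_l}=\bigcap_{j\le l}C_P(U_j)$. So $\dim I(v_l)$ descends from $m'$ at $l=0$ to $0$ at $l=b$ in steps of at most $1$, and $\dim I(v_l)=m'-1$ for some $l\ge1$. By Lemma~\ref{lem:dims}(a), $m$ divides $m'$, and $m\ge3$. So $m'-1>m'/3$ and $m\nmid m'-1$, contradicting Lemma~\ref{lem:dims}.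

\medskip\noindent\textbf{The case $P$ nonabelian.} Now stabilizers are no longer hyperplanes, but Lemma~\ref{lem:dagger} still provides large ones, namely maximal singular subspaces of a suitable form. We set up this form.

The proper $M$-normal subgroup $Z(P)$ contains $Z$, so $Z(P)=Z$. From $[x,y]^a=[x^a,y]=1$ we see that $P'\le Z$ is elementary abelian. Let $U$ be an irreducible $P$-submodule of $V$ on which $P'$ acts nontrivially, and $Z_1=C_Z(U)$. The group $Z$ acts on $U$ through the multiplicative group of the field $\mathrm{End}_P(U)$; so $\tilde Z=Z/Z_1$ is cyclic, and elements of $Z\setminus Z_1$ fix no nonzero vector of $U$. The group $\tilde P=P/Z_1$ acts on $U$, its derived subgroup $\langle\tau\rangle\le\tilde Z$ has order $a$, and $S$ acts on $\tilde P$ and centralizes $\tilde Z$. The commutator form $f$ on $\bar P=\tilde P/\tilde Z$ is nonzero and $S_0$-invariant. Let $\mathrm{Rad}$ be its radical, $d=\dim\mathrm{Rad}$, $\mathcal S=\bar P/\mathrm{Rad}$, $\dim\mathcal S=2n>0$. Then $m'=2n+d$, and $m$ divides $d$ and $2n$ by Lemma~\ref{lem:dims}(a).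

The group $\tilde Z$ may be larger than $\langle\tau\rangle$, which obscures power maps, so we pass to $P_1=[\tilde P,S]$. As $C_{\bar P}(S_0)=0$, we have $C_{\tilde P}(S)=\tilde Z$ and $\tilde P=P_1\tilde Z$ by (F4), so $P_1'=\langle\tau\rangle$. By (F7), $x\mapsto x^a$ is a homomorphism $\tilde P\to\tilde Z$ if $a$ is odd, and $x\mapsto x^2\langle\tau\rangle$ is a homomorphism $\tilde P\to\tilde Z/\langle\tau\rangle$ if $a=2$. It commutes with $S$, which acts trivially on the target, so it kills $P_1$. Thus $P_1$ has exponent $a$ if $a$ is odd, $x^2\in\langle\tau\rangle$ for $x\in P_1$ if $a=2$, and in both cases $P_1/\langle\tau\rangle$ is elementary abelian. Since $[P_1,S]=P_1$, the group $S$ has no nontrivial fixed point on $P_1/\langle\tau\rangle$. Hence $P_1\cap\tilde Z=\langle\tau\rangle$ and $P_1/\langle\tau\rangle\cong\bar P$.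

If $a=2$, then $x^2=\tau^{\mathsf q(\bar x)}$ for $x\in P_1$ defines an $S_0$-invariant quadratic form $\mathsf q$ on $\bar P$ with polar form $f$, and \emph{singular} means that $\mathsf q$ vanishes. If $a$ is odd, let \emph{singular} mean totally isotropic. In both cases a subspace is singular exactly when its preimage in $P_1$ is elementary abelian, and
\begin{equation}\label{eq:sing}
\text{an $S_0$-invariant totally isotropic subspace of $\bar P$ is singular,}
\end{equation}
because for $a=2$ the restriction of $\mathsf q$ is an invariant linear form, which is zero by Lemma~\ref{lem:dims}(a). In particular $\mathrm{Rad}$ is singular and $\mathsf q$ is well defined on $\mathcal S$. By (F8) all maximal singular subspaces of $\mathcal S$ have the same dimension $n'$, with $n'=n$ if $a$ is odd and $n'\in\{n,n-1\}$ if $a=2$.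

\begin{lemma}\label{lem:maxsing}
Every maximal singular subspace of $\mathcal S$ is $S_0$-invariant.
\end{lemma}

\begin{proof}
Let $T/\mathrm{Rad}$ be maximal singular in $\mathcal S$. Then $T$ is singular of dimension $n'+d$, and its preimage $\tilde T$ in $P_1$ is elementary abelian and contains $\tau$. By Lemma~\ref{lem:dagger} there is $0\ne v\in U$ with $\tilde T=\langle\tau\rangle\times\tilde T_v$. The preimage of $\tilde T_v$ in $P$ fixes $v$, so $T\le I(v)$. Also $[P_v,P_v]\le P_v\cap Z=Z_1$, so $I(v)$ is totally isotropic.

We claim that $\dim I(v)>m'/3$. Otherwise $3(n'+d)\le2n+d$. If $n'=n$ this reads $n+2d\le0$, which is false. So $a=2$, $n'=n-1$ and $n\le3-2d$. As $n\ge1$, $d\le1$, and $m\mid d$ gives $d=0$. Now $m$ divides $2n\in\{2,4,6\}$ and is divisible by the odd prime $e$, so $n=3$ and $m\in\{3,6\}$. By \eqref{eq:arith}, $m=3$. An irreducible $S_0$-submodule of $\bar P=\mathcal S$ has dimension $3$; the radical of $f$ on it is nonzero and invariant, so the submodule is totally isotropic, and singular by \eqref{eq:sing}. Then $n'\ge3=n$, a contradiction.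

By Lemma~\ref{lem:dims}(b), $I(v)$ is $S_0$-invariant, hence singular by \eqref{eq:sing}. By maximality $T=I(v)$.
\end{proof}

Since $2n\ge m\ge3$, we have $n\ge2$ and $n'\ge1$. Take pairs $e_1,f_1,\dots,e_{n'},f_{n'}$ as in (F8), a symplectic basis if $a$ is odd. The subspaces $\langle e_1,e_2,\dots,e_{n'}\rangle$ and $\langle e_1,f_2,\dots,f_{n'}\rangle$ are singular of dimension $n'$, hence maximal singular, and their intersection is $\langle e_1\rangle$. By Lemma~\ref{lem:maxsing} this is an $S_0$-invariant section of $\bar P$ of dimension $1$, contradicting Lemma~\ref{lem:dims}(a).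

Both cases are impossible, so a solvable group of Fitting height $5$ has at least two complete vertices. Together with the case $h\ge6$, settled after Proposition~\ref{prop:middle}, this proves Theorem~\ref{thm:main}.

\section{Bounded Fitting height graphs}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
If $G$ has bounded Fitting height graph, then $\Gamma(G)$ has at most one complete vertex by Theorem~\ref{thm:lewis}, so $h(G)\le4$ by Theorem~\ref{thm:main}. The group $G_0$ of Example~\ref{ex:G0} has Fitting height $4$, and its graph has no complete vertex, so it has bounded Fitting height by Theorem~\ref{thm:lewis}.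
\end{proof}

The bound is also attained by graphs with exactly one complete vertex. Let $D$ be extraspecial of order $p^3$ with $p\ge5$; its degrees are $1$ and $p$. Then $h(G_0\times D)=4$, and $\Gamma(G_0\times D)$ is the path $2-p-3$, whose only complete vertex is $p$.

\begin{proof}[Proof of Corollary~\ref{cor:sup}]
If $\Gamma$ has at most one complete vertex, the supremum is at most $4$ by Theorem~\ref{thm:main}. Otherwise $\Gamma$ does not have bounded Fitting height by Theorem~\ref{thm:lewis}, and the supremum is $\infty$.
\end{proof}

\begin{thebibliography}{9}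

\bibitem{Casolo} C.~Casolo, \emph{Some linear actions of finite groups with $q'$-orbits}, J. Group Theory 13 (2010).

\bibitem{FH} \emph{Fitting height and character degree graphs}, \texttt{https://www.uv.es/amoquin/39.pdf}.

\bibitem{Huppert} Huppert, \emph{Endliche Gruppen I}.

\bibitem{Isaacs} Isaacs, \emph{Character Theory}.

\end{thebibliography}
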